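\title{The resolution space of pebbling contradictions is at least the black-white pebbling price}

\begin{abstract}
The pebbling contradiction $\operatorname{Peb}^d_G$ of a directed acyclic graph $G$ with indegrees $0$ and $2$ says that the sources are true, that truth propagates along the edges, and that the target is false, where the truth of a vertex is a disjunction of $d$ variables. We prove that for $d\ge 2$ every resolution refutation of $\operatorname{Peb}^d_G$ with $\tau$ steps and at most $s$ clauses in memory yields a black-white pebbling of $G$ with at most $6\tau$ moves and at most $s-1$ pebbles. So the clause space of $\operatorname{Peb}^d_G$ exceeds the black-white pebbling price of $G$, which proves a conjectured lower bound with constant $1$. The proof freezes a changing set of vertices so as to satisfy some of the clauses in memory, attaches one Horn implication to each remaining clause, and reads a pebbling off the implications. The argument extends to arbitrary indegrees and to all Horn formulas. For $d=1$ the bound fails.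
\end{abstract}

\section{Introduction}\label{sec:intro}

A resolution refutation can be carried out on a blackboard: one copies clauses of the formula onto the board, derives new clauses from those that are visible, and wipes out clauses to make room. The space of the refutation is the number of clauses the board must hold. A pebble game measures memory in a different setting: one evaluates a directed acyclic graph vertex by vertex and marks with pebbles the values that are currently stored. Pebbling contradictions turn a graph into an unsatisfiable formula, and we ask whether the memory needed to refute the formula is at least the memory needed to pebble the graph.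

\subsection*{Resolution and space}
A \emph{literal} is a Boolean variable $x$ or its negation $\neg x$. A \emph{clause} is a finite set of literals, read and often written as their disjunction. The empty clause is denoted by $0$; it is false. A clause is \emph{tautological} if it contains both $x$ and $\neg x$ for some variable $x$. A \emph{CNF formula} is a finite set of clauses, read as their conjunction. The \emph{resolution rule} derives from clauses $C_1\ni x$ and $C_2\ni\neg x$ the \emph{resolvent} $(C_1\setminus\{x\})\cup(C_2\setminus\{\neg x\})$, and \emph{weakening} derives from $C_1$ any clause $C\supseteq C_1$.

A \emph{refutation} of a CNF formula $F$ is a sequence $\mathbb C_0=\emptyset,\mathbb C_1,\dots,\mathbb C_\tau$ of sets of clauses over the variables of $F$, called \emph{configurations}, such that $0\in\mathbb C_\tau$ and each $\mathbb C_t$ arises from $\mathbb C_{t-1}$ by one of three \emph{steps}: a \emph{download} adds a clause of $F$, an \emph{erasure} removes a clause, and an \emph{inference} adds a clause obtained from clauses of $\mathbb C_{t-1}$ by resolution or weakening. The \emph{space} of the refutation is $\max_t|\mathbb C_t|$, and $\operatorname{Sp}(F)$ is the minimum space of a refutation of $F$. In the lower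 bounds below we even allow a resolution step to add any clause that contains the resolvent, and the refutations we construct use the resolution rule only, so nothing depends on the version of the rules.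

\subsection*{Black-white pebbling}
Let $G=(V,E)$ be a finite directed acyclic graph (DAG) with a unique sink $z$, the \emph{target}. We write $\operatorname{pred}(v)$ for the set of predecessors (in-neighbors) of $v$, and call $v$ a \emph{source} if $\operatorname{pred}(v)=\emptyset$. Unless we say otherwise, every vertex has indegree $0$ or $2$. A \emph{black-white pebbling} of $G$ starts with no pebbles on $G$, ends with a black pebble on $z$ and no other pebble, keeps at most one pebble on each vertex, and proceeds by \emph{moves} of four kinds:
\begin{itemize}
\item place a black pebble on $v$, provided all predecessors of $v$ carry pebbles;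
\item remove a black pebble;
\item place a white pebble on any vertex;
\item remove a white pebble from $v$, provided all predecessors of $v$ carry pebbles.
\end{itemize}
The color of the pebbles on the predecessors does not matter, and at a source the proviso is empty. A black pebble is a value that has been computed, and a white pebble is a value that has been guessed and must be verified before it is discarded. The \emph{cost} of a pebbling is the largest number of pebbles on $G$ at any time. The \emph{black-white pebbling price} $\operatorname{BW}(G)$ is the minimum cost of a pebbling, and the \emph{black pebbling price} $\operatorname{Bl}(G)\ge\operatorname{BW}(G)$ is the minimum cost of a pebbling without white pebbles.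

\subsection*{Pebbling contradictions}
Let $d\ge1$ and $[d]=\{1,\dots,d\}$. Each vertex $v$ receives $d$ variables $x_{v,1},\dots,x_{v,d}$, and the clause
\[
K_v=x_{v,1}\vee\dots\vee x_{v,d}
\]
stands for ``$v$ is true''. The \emph{pebbling contradiction} $\operatorname{Peb}^d_G$ consists of
\begin{itemize}
\item the clause $K_s$ for every source $s$;
\item the clauses $\neg x_{u,i}\vee\neg x_{w,j}\vee K_v$, $i,j\in[d]$, for every non-source $v$ with predecessors $u,w$;
\item the clauses $\neg x_{z,i}$, $i\in[d]$.
\end{itemize}
The $d^2$ clauses of a non-source $v$ together say that $K_u\wedge K_w$ implies $K_v$. An assignment that satisfies the first two groups therefore satisfies every $K_v$, by induction along the edges, and $K_z$ contradicts the third group. So $\operatorname{Peb}^d_G$ is unsatisfiable.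

\subsection*{The question and the result}
The following conjecture is posed in \cite[Conjecture~3]{narrow}.
\begin{quote}
For every fixed $d>1$ there is a constant $c_d>0$ such that $\operatorname{Sp}(\operatorname{Peb}^d_G)\ge c_d\cdot\operatorname{BW}(G)$ for all DAGs $G$ with a unique target and all indegrees $0$ or $2$.
\end{quote}
We prove it with $c_d=1$ for every $d>1$.

\begin{theorem}\label{thm:main}
Let $d\ge2$ and let $G$ be a DAG with a unique target in which every vertex has indegree $0$ or $2$. Then
\[
\operatorname{Sp}(\operatorname{Peb}^d_G)\ \ge\ \operatorname{BW}(G)+1 .
\]
Moreover, from a refutation of $\operatorname{Peb}^d_G$ with $\tau$ steps and space $s$ one obtains a black-white pebbling of $G$ with at most $6\tau$ moves and cost at most $s-1$.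
\end{theorem}

Together with the upper bound of Proposition~\ref{prop:upper}, this gives for all $d\ge2$
\[
\operatorname{BW}(G)+1\ \le\ \operatorname{Sp}(\operatorname{Peb}^d_G)\ \le\ \operatorname{Bl}(G)+3 ,
\]
so that $\operatorname{Sp}(\operatorname{Peb}^d_G)=\Theta(\operatorname{BW}(G))$ for every family of graphs with $\operatorname{Bl}(G)=O(\operatorname{BW}(G))$. We do not claim that the additive constants are optimal.

Section~\ref{sec:two} proves the upper bound and shows that the lower bound fails for $d=1$; the two constructions explain why black-white pebbling is the quantity to expect. Section~\ref{sec:horn} splits Theorem~\ref{thm:main} into two translations, from refutations to derivations of Horn implications and from these to pebblings, and carries out the first one by hand on a graph with three vertices. Sections~\ref{sec:freeze} and~\ref{sec:pebble} prove the two translations. Section~\ref{sec:ext} treats length--space trade-offs, arbitrary indegrees and arbitrary Horn formulas.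

\section{Two refutations that follow pebblings}\label{sec:two}

A black pebble on $v$ is easy to store in a refutation: it is the single clause $K_v$.

\begin{proposition}\label{prop:upper}
For all $d\ge1$ we have $\operatorname{Sp}(\operatorname{Peb}^d_G)\le\operatorname{Bl}(G)+3$.
\end{proposition}

\begin{proof}
Follow a black pebbling of cost $\operatorname{Bl}(G)$, keeping in memory between moves exactly the clauses $K_v$ of the pebbled vertices $v$. Removing a pebble is an erasure, and pebbling a source is a download. Suppose a pebble is placed on a non-source $v$ with predecessors $u,w$. Before this move there are at most $\operatorname{Bl}(G)-1$ pebbles, and $K_u,K_w$ are in memory. Let $A_{ij}=\neg x_{u,i}\vee\neg x_{w,j}\vee K_v$, let $L_0=K_u$, and let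
\[
M_i=\neg x_{u,i}\vee K_v,\qquad L_i=x_{u,i+1}\vee\dots\vee x_{u,d}\vee K_v\qquad(1\le i\le d),
\]
so that $L_d=K_v$. For $i=1,\dots,d$ do the following.
\begin{enumerate}
\item[(a)] Put $D_0=K_w$ and $D_j=x_{w,j+1}\vee\dots\vee x_{w,d}\vee\neg x_{u,i}\vee K_v$ for $1\le j\le d$, so that $D_d=M_i$. For $j=1,\dots,d$ download $A_{ij}$, resolve it with $D_{j-1}$ on $x_{w,j}$ to get $D_j$, and erase $A_{ij}$ and, if $j\ge2$, also $D_{j-1}$.
\item[(b)] Resolve $L_{i-1}$ with $M_i$ on $x_{u,i}$ to get $L_i$, and erase $M_i$ and, if $i\ge2$, also $L_{i-1}$.
\end{enumerate}
Besides the clauses of the pebbled vertices, the memory holds at most $L_{i-1},D_{j-1},A_{ij},D_j$ during (a) and at most $L_{i-1},M_i,L_i$ during (b). So the space stays at most $\operatorname{Bl}(G)-1+4$. At the end of the pebbling only $K_z$ is in memory. Resolve it successively with $\neg x_{z,1},\dots,\neg x_{z,d}$, keeping only the resolvent each time; three clauses suffice.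
\end{proof}

A refutation can also run backward from the target, storing assumptions instead of facts. For $d=1$ this costs almost nothing.

\begin{proposition}\label{prop:d1}
We have $\operatorname{Sp}(\operatorname{Peb}^1_G)\le3$ for all $G$.
\end{proposition}

\begin{proof}
Fix a topological order of $V$, that is, a linear order in which every vertex comes after its predecessors. For $U\subseteq V$ let $N_U=\bigvee_{u\in U}\neg x_{u,1}$. Download $N_{\{z\}}$. While the clause in memory is $N_U$ with $U\ne\emptyset$, let $v$ be the last vertex of $U$, download the clause $N_{\operatorname{pred}(v)}\vee x_{v,1}$ of $\operatorname{Peb}^1_G$, resolve on $x_{v,1}$, and keep only the resolvent $N_{U'}$, where $U'=(U\setminus\{v\})\cup\operatorname{pred}(v)$. All vertices of $U'$ come before $v$, so the process ends, and it ends with $N_\emptyset=0$. At most three clauses are in memory at any time.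
\end{proof}

The \emph{pyramid of height $h$} has vertices $(i,j)$ with $0\le i\le h$ and $0\le j\le h-i$, where $(i,j)$ has the predecessors $(i-1,j)$ and $(i-1,j+1)$ for $i\ge1$. Its indegrees are $0$ and $2$, its unique sink is $(h,0)$, and its black-white pebbling price is $\Omega(h)$ \cite{klawe}. So $\operatorname{BW}$ is unbounded on our class of graphs, and Proposition~\ref{prop:d1} and Theorem~\ref{thm:main} show that the bound $\operatorname{Sp}(\operatorname{Peb}^d_G)=\Omega(\operatorname{BW}(G))$ holds for all such DAGs if and only if $d\ge2$.

The proof of Proposition~\ref{prop:d1} moves white pebbles. Passing from $U$ to $U'$ means placing white pebbles on the predecessors of $v$ and then removing the white pebble from $v$, and the single clause $N_U$ stores all white pebbles at once. A lower bound on space has to allow for refutations that mix the forward and the backward strategy, so the price to compare with is $\operatorname{BW}(G)$. For $d\ge2$ the statement ``not all vertices of $U$ are true'' is no longer one clause: it is the conjunction of the $d^{|U|}$ clauses $\bigvee_{u\in U}\neg x_{u,i(u)}$ over all maps $i\colon U\to[d]$. One therefore guesses that for $d\ge2$ every pebble, black or white, costs at least one clause.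

The difficulty is that a refutation is not obliged to store complete implications between the disjunctions $K_v$. Even the refutation of Proposition~\ref{prop:upper} holds clauses such as $D_j$ and $L_i$, which contain fragments of several vertices. We need a way to read pebbles off an arbitrary configuration such that there are no more pebbles than clauses and such that the pebbles change by legal moves.

\section{Horn derivations and the idea of freezing}\label{sec:horn}

\subsection*{Rules and derivations}
We interpose between clauses and pebbles an object that resembles both: an implication between vertices, whose body is a set of assumptions and whose head is a conclusion.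

Let $V$ be a finite set and $\bot\notin V$. A \emph{rule} is a pair $(S\to b)$ with \emph{body} $S\subseteq V$ and \emph{head} $b\in V\cup\{\bot\}$. Let $K_\bot=0$ be the empty clause. A set $F$ of rules is \emph{proper} if $b\notin S$ for all $(S\to b)\in F$ and $(\emptyset\to\bot)\notin F$. For a proper set $F$ let $F^d$ be the CNF formula with the clauses
\[
\bigvee_{u\in S}\neg x_{u,i(u)}\ \vee\ K_b\qquad\text{for }(S\to b)\in F\text{ and }i\colon S\to[d].
\]
The clauses coming from $(S\to b)$ together say that $\bigwedge_{u\in S}K_u$ implies $K_b$. Properness means that no clause of $F^d$ is tautological or empty. For a DAG $G$ with target $z$ the set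
\[
F_G=\{(\operatorname{pred}(v)\to v):v\in V\}\cup\{(\{z\}\to\bot)\}
\]
is proper, because $v\notin\operatorname{pred}(v)$, and $\operatorname{Peb}^d_G=F_G^d$.

\begin{definition}\label{def:horn}
If $v\in S_2$, the \emph{cut} of the rules $(S_1\to v)$ and $(S_2\to b)$ is the rule $(S_1\cup(S_2\setminus\{v\})\to b)$. A \emph{Horn derivation from $F$} is a sequence $T_0=\emptyset,T_1,\dots,T_r$ of sets of rules in which each $T_i$ arises from $T_{i-1}$ by an \emph{axiom step} (add a rule of $F$), a \emph{cut step} (add a cut of two rules of $T_{i-1}$), or a \emph{deletion} (pass to a subset, possibly $T_{i-1}$ itself). For a set $T$ of rules, $\operatorname{Var}(T)\subseteq V\cup\{\bot\}$ is the set of all elements that occur in a body or as a head of a rule of $T$.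
\end{definition}

Two points deserve attention. The symbol $\bot$ is counted in $\operatorname{Var}(T)$; it will pay for a pebble on the target. And a cut mentions only elements that its two premises mention, so $\operatorname{Var}$ can grow only at axiom steps.

Theorem~\ref{thm:main} is the composition of two translations. The first turns a bound on the number of clauses into a bound on the number of vertices mentioned, and it is here that $d\ge2$ is needed. The second puts pebbles on the vertices mentioned.

\begin{proposition}\label{prop:A}
Let $F$ be a proper set of rules and $d\ge2$. From a refutation of $F^d$ in space $s$ one obtains a Horn derivation $T_0,\dots,T_r$ from $F$ with $(\emptyset\to\bot)\in T_r$, with $|\operatorname{Var}(T_i)|\le s-1$ for all $i$, and with at most as many axiom steps as the refutation has downloads.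
\end{proposition}

\begin{proposition}\label{prop:B}
Let $G$ be a DAG with a unique sink $z$ and all indegrees at most $\ell$, where $\ell\ge1$. Let $T_0,\dots,T_r$ be a Horn derivation from $F_G$ with $N$ axiom steps, with $(\emptyset\to\bot)\in T_r$ and with $|\operatorname{Var}(T_i)|\le m$ for all $i$. Then $G$ has a black-white pebbling of cost at most $m$ with at most $2(\ell+1)N$ moves.
\end{proposition}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Take a refutation of $\operatorname{Peb}^d_G=F_G^d$ with $\tau$ steps and space $s$. It has at most $\tau$ downloads. Proposition~\ref{prop:A} with $F=F_G$, followed by Proposition~\ref{prop:B} with $\ell=2$, $m=s-1$ and $N\le\tau$, gives a pebbling of cost at most $s-1$ with at most $6\tau$ moves. For a refutation of minimum space this reads $\operatorname{BW}(G)\le\operatorname{Sp}(\operatorname{Peb}^d_G)-1$.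
\end{proof}

\subsection*{Freezing on three vertices}
Let $G_0$ have two sources $u,w$ and the target $z$ with predecessors $u,w$. Here $\operatorname{BW}(G_0)=3$, since the final black pebble on $z$ is placed while $u$ and $w$ carry pebbles, and three black pebbles suffice. Let $d=2$, write $u_i$ for $x_{u,i}$ and $\bar u_i$ for $\neg x_{u,i}$, likewise for $w$ and $z$, and let $A_{ij}=\bar u_i\vee\bar w_j\vee K_z$.

The first attempt at Proposition~\ref{prop:A} attaches to each downloaded clause the rule it comes from. This fails at once: the single clause $A_{11}$ would carry $(\{u,w\}\to z)$, which mentions three vertices. Instead we \emph{freeze $u$ to the value $2$}, that is, we set $u_1=0$. Now $A_{11}$ is satisfied and needs no rule; we call it dead. Nothing of the structure of the formula is lost, because $K_u$ has become the single variable $u_2$, which can still be true or false. Suppose $A_{21}$ is downloaded next. It is not dead, and we cannot change the value of $u$ without reviving $A_{11}$, but we can freeze $w$ to $2$. If $A_{22}$ follows, both ways out are closed, and we accept the rule $(\{u,w\}\to z)$. By now there are three clauses in memory, and the three vertices are paid for: $u$ by $A_{11}$, $w$ by $A_{21}$, and the head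 $z$ by $A_{22}$.

Table~\ref{tab:ex} follows the whole refutation from the proof of Proposition~\ref{prop:upper}, with
\[
M_i=\bar u_i\vee K_z,\qquad L_1=u_2\vee K_z,\qquad D=w_2\vee\bar u_2\vee K_z .
\]

\begin{table}[ht]
\centering
\begin{tabular}{rllll}
\hline
 & step & memory afterwards & frozen & rule of the new clause\\
\hline
1 & download $K_u$, $K_w$ & $K_u,K_w$ & & $\emptyset\to u$, $\emptyset\to w$ (axioms)\\
2 & download $A_{11}$ & $K_u,K_w,[A_{11}]$ & $u$ & none\\
3 & derive $M_1$ & $K_u,K_w,[M_1]$ & $u$ & none\\
4 & $K_u,M_1$ give $L_1$ & $K_u,K_w,L_1$ & $u$ & $\emptyset\to u$ (copy)\\
5 & download $A_{21}$ & $K_u,K_w,L_1,[A_{21}]$ & $u,w$ & none\\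
6 & $K_w,A_{21}$ give $D$ & $K_u,K_w,L_1,D$ & $u,w$ & $\emptyset\to w$ (copy)\\
7 & download $A_{22}$ & $K_u,K_w,L_1,D,A_{22}$ & $u,w$ & $\{u,w\}\to z$ (axiom)\\
8 & $D,A_{22}$ give $M_2$ & $K_u,K_w,L_1,M_2$ & $u,w$ & $\{u\}\to z$ (cut)\\
9 & $L_1,M_2$ give $K_z$ & $K_z$ & & $\emptyset\to z$ (cut)\\
10 & download $\bar z_1$ & $K_z,[\bar z_1]$ & $z$ & none\\
11 & $K_z,\bar z_1$ give $z_2$ & $z_2$ & $z$ & $\emptyset\to z$ (copy)\\
12 & download $\bar z_2$ & $z_2,\bar z_2$ & $z$ & $\{z\}\to\bot$ (axiom)\\
13 & $z_2,\bar z_2$ give $0$ & $z_2,\bar z_2,0$ & $z$ & $\emptyset\to\bot$ (cut)\\
\hline
\end{tabular}
\caption{A refutation of $\operatorname{Peb}^2_{G_0}$ and the rules attached to its clauses. Each row includes the erasures that follow the step. All frozen vertices are frozen to the value $2$, and dead clauses are in brackets.}\label{tab:ex}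
\end{table}

All clauses added in row 3 contain $\bar u_1$ and are dead on arrival. Of the four clauses $A_{ij}$ only $A_{22}$ contributes a rule. Row 4 shows the one phenomenon that is not yet explained. The clause $L_1$ is resolved from a live clause and a dead one, and it is live, so it needs a rule. It contains $K_z$, but $(\emptyset\to z)$ cannot yet be derived. It also contains $u_2$, which means ``$u$ is true'' as long as $u$ is frozen to $2$, so it may copy the rule $(\emptyset\to u)$ from $K_u$. From then on $u$ must stay frozen for the sake of $L_1$, although the dead clause $M_1$ is erased; and $L_1$ can pay for $u$, because $u$ is the head of its rule. In row 12 two clauses carry rules that mention two elements, $z$ and $\bot$, so the count of one element per clause is attained.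

\section{From refutations to Horn derivations}\label{sec:freeze}

Throughout this section $F$ is a proper set of rules. For a clause $C$ let
\[
\operatorname{Neg}(C)=\{v\in V:\neg x_{v,i}\in C\text{ for some }i\in[d]\}.
\]

\subsection*{A free slot after every download}
The charging scheme will give $|\operatorname{Var}(T)|\le|\mathbb C|$. The bound matters only right after downloads, since only these create axiom steps, and at those moments we can arrange that the memory is not full. This is the source of the additive $1$ in Theorem~\ref{thm:main}.

\begin{lemma}\label{lem:pre}
A refutation of $F^d$ in space $s$ can be transformed into one of space at most $s$ and with no more downloads in which every download and every inference adds a clause that is not yet present, and in which $|\mathbb C_t|\le s-1$ whenever $\mathbb C_t$ results from a download.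
\end{lemma}

\begin{proof}
Cut the refutation off where $0$ first appears and omit all steps that change nothing. Suppose a download of $A$ is immediately followed by an erasure of $C'$. If $C'=A$, omit both steps; the configurations before and after them coincide. If $C'\ne A$, then $C'$ was present before the download, and we erase $C'$ first and download $A$ second; the intermediate configuration becomes smaller and the others are unchanged. Neither operation increases the space or the number of downloads, creates a step that changes nothing, or makes $0$ appear before the last step. Both decrease the number of pairs consisting of a download and a later erasure, so after finitely many operations no download is immediately followed by an erasure. The last step adds $0$, and it is not a download because $0\notin F^d$. Hence every download, say from $\mathbb C_{t-1}$ to $\mathbb C_t$, is followed by a step that adds a new clause, and $|\mathbb C_t|+1=|\mathbb C_{t+1}|\le s$.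
\end{proof}

The hypothesis $(\emptyset\to\bot)\notin F$ is used only here. Without it Proposition~\ref{prop:A} fails: $0$ can be downloaded in space $1$, while $\operatorname{Var}(\{(\emptyset\to\bot)\})$ has one element.

\subsection*{States}
The next definition records which vertices are frozen and which rules a clause may carry.

\begin{definition}\label{def:state}
Let $Q\subseteq V$ and $\rho\colon Q\to[d]$; the vertices of $Q$ are \emph{frozen}. A vertex $q\in Q$ \emph{kills} a clause $C$ if $\neg x_{q,i}\in C$ for some $i\ne\rho(q)$. A non-tautological clause is \emph{dead} if some frozen vertex kills it, and \emph{live} otherwise; tautological clauses are neither. A \emph{certificate} for a live clause $C$ is a rule $(S\to b)$ with $S\subseteq\operatorname{Neg}(C)$ that satisfies at least one of the conditions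
\begin{itemize}
\item[] (full)\quad $K_b\subseteq C$;
\item[] (half)\quad $b\in Q$ and $x_{b,\rho(b)}\in C$.
\end{itemize}
A \emph{state} for a configuration $\mathbb C$ consists of such a map $\rho$ and a certificate $H_C=(S_C\to b_C)$ for every live $C\in\mathbb C$. Its \emph{rule set} is $T=\{H_C:C\in\mathbb C\text{ live}\}$.
\end{definition}

Since $K_\bot=0$, condition (full) always holds for $b=\bot$. The body of a certificate is witnessed by negative literals of $C$, and the head by positive literals on the vertex $b$.

\begin{remark}\label{rem:meaning}
A state says that $T$ implies $\mathbb C$ once the frozen vertices are taken into account. Let $\alpha$ be an assignment with $x_{q,j}=0$ for all $q\in Q$ and $j\ne\rho(q)$. It satisfies every dead clause. Let $C$ be live and let $\alpha$ satisfy ``$\bigwedge_{u\in S_C}K_u$ implies $K_{b_C}$''. If some $K_u$ with $u\in S_C$ is false, the negative literal on $u$ in $C$ is true. Otherwise $K_{b_C}$ is true; then $C$ is true under (full), and under (half) the true variable of $K_{b_C}$ is $x_{b_C,\rho(b_C)}\in C$. We do not use this remark in the proof.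
\end{remark}

A state as such puts no bound on $\operatorname{Var}(T)$, since one body may be large. We want each clause to pay for one element: a dead clause for a vertex that kills it, a live clause for its head. Body vertices are then paid for if they are frozen and every frozen vertex is paid for.

\begin{definition}\label{def:normal}
A state for $\mathbb C$ is \emph{normal} if
\begin{itemize}
\item[(N1)] one can choose for each dead $C\in\mathbb C$ a vertex $\kappa(C)$ killing it so that every vertex of $Q$ equals $\kappa(C)$ for some dead $C$ or $b_C$ for some live $C$;
\item[(N2)] $S_C\subseteq Q$ for every live $C\in\mathbb C$.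
\end{itemize}
\end{definition}

In a normal state every element of $\operatorname{Var}(T)$ is a head $b_C$ or, by (N2), lies in $Q$. By (N1),
\[
\operatorname{Var}(T)\subseteq\{\kappa(C):C\in\mathbb C\text{ dead}\}\cup\{b_C:C\in\mathbb C\text{ live}\},
\]
and therefore
\begin{equation}\label{eq:count}
|\operatorname{Var}(T)|\le|\mathbb C| .
\end{equation}

The two conditions pull in opposite directions: (N1) asks for few frozen vertices and (N2) for many. The conflict is resolved by never freezing a vertex in order to keep a rule. A clause whose body contains an unfrozen vertex is killed through that vertex, and as a dead clause it can pay for it.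

\begin{lemma}[Normalization]\label{lem:norm}
Let $d\ge2$. Every state for $\mathbb C$ with rule set $T$ can be replaced by a normal state for $\mathbb C$ whose rule set is contained in $T$.
\end{lemma}

\begin{proof}
Repeat the following round.

\emph{Unfreeze.} For each dead $C\in\mathbb C$ choose $\kappa(C)\in Q$ killing it, and restrict $\rho$ to
\[
Q'=\{\kappa(C):C\text{ dead}\}\cup\bigl(\{b_C:C\text{ live}\}\cap Q\bigr).
\]
A dead clause $C$ stays dead because $\kappa(C)\in Q'$. A live clause stays live because $Q'\subseteq Q$. Condition (full) does not involve $\rho$, and a certificate satisfying (half) has its head in $Q'$, so all certificates remain valid. Now (N1) holds. If (N2) holds as well, stop.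

\emph{Kill.} Otherwise, writing $Q$ for the current set of frozen vertices, some live $C$ has a vertex $w\in S_C\setminus Q$. Since $S_C\subseteq\operatorname{Neg}(C)$, there is $i$ with $\neg x_{w,i}\in C$. Since $d\ge2$, there is $j\in[d]$ with $j\ne i$. Add $w$ to $Q$ with $\rho(w)=j$. Then $C$ is dead, and other live clauses may die too; discard the certificates of all clauses that die. The values of $\rho$ on the previous $Q$ are unchanged, so dead clauses stay dead and the remaining certificates stay valid.

No clause ever passes from dead to live, and each completed round reduces the number of live clauses. So the procedure stops, in a normal state, and certificates have only been discarded.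
\end{proof}

The choice of $j\ne i$ is the only place in the proof of Theorem~\ref{thm:main} where $d\ge2$ is used. For $d=1$ no clause can be killed, and the clause $N_U$ of Proposition~\ref{prop:d1} carries the rule $(U\to\bot)$ with nobody to pay for $U$. It is also essential that dead clauses are never revived: a revived clause would need a certificate, and we would have no derivation of one. A vertex may well be unfrozen and later frozen to another value, but it is unfrozen only when no clause depends on it.

\subsection*{Certificates for inferred clauses}
When a live clause is inferred, it needs a certificate that the Horn derivation can produce from the rules at hand.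

\begin{lemma}\label{lem:inf}
Consider a state for $\mathbb C$ with map $\rho$ and rule set $T$. Let $C$ be inferred from clauses of $\mathbb C$ and be live with respect to $\rho$. Then $C$ has a certificate that belongs to $T$ or is a cut of two rules of $T$.
\end{lemma}

\begin{proof}
\emph{Weakening.} Let $C\supseteq C_1\in\mathbb C$. A complementary pair or a killing literal of $C_1$ would be one of $C$, so $C_1$ is live. All literals that witness $H_{C_1}$ lie in $C$, so $H_{C_1}\in T$ is a certificate for $C$.

\emph{Resolution.} Let $x=x_{v,i}$, let $C_1,C_2\in\mathbb C$ with $x\in C_1$ and $\neg x\in C_2$, and let $C\supseteq(C_1\setminus\{x\})\cup(C_2\setminus\{\neg x\})$. Suppose first that $C_1$ is tautological. Since $C_1\setminus\{x\}\subseteq C$ and $C$ is not tautological, the complementary pair in $C_1$ is $x,\neg x$. Then $\neg x\in C$, hence $C_2\subseteq C$, and we are in the case of weakening. If $C_2$ is tautological, its complementary pair is $x,\neg x$ for the same reason, so $x\in C$ and $C_1\subseteq C$, which is again weakening.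

Now let $C_1$ and $C_2$ be non-tautological. All negative literals of $C_1$ lie in $C$. Hence $C_1$ is live, because $C$ is, and its certificate $H_{C_1}=(S_1\to b_1)$ has $S_1\subseteq\operatorname{Neg}(C_1)\subseteq\operatorname{Neg}(C)$. The only way $H_{C_1}$ can fail to be a certificate for $C$ is that the lost literal $x$ was a witness for the head.

\emph{Case 1: $b_1\ne v$.} The literals witnessing $b_1$ are variables of the vertex $b_1$ (there are none if $b_1=\bot$), so they differ from $x$ and lie in $C$. Take $H_C=H_{C_1}$.

\emph{Case 2: $b_1=v$ and $C_2$ is dead.} Since $C_2\setminus\{\neg x\}\subseteq C$ and $C$ is live, the only killing literal of $C_2$ is $\neg x_{v,i}$. So $v\in Q$ and $\rho(v)\ne i$. The literal $x_{v,\rho(v)}$ lies in $C_1$: under (full) because $K_v\subseteq C_1$, under (half) by definition. It differs from $x$, so it lies in $C$. Thus $H_C=H_{C_1}=(S_1\to v)$ satisfies (half) for $C$.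

\emph{Case 3: $b_1=v$ and $C_2$ is live}, with $H_{C_2}=(S_2\to b_2)$. All positive literals of $C_2$ lie in $C$, so whichever of (full) and (half) holds for the head $b_2$ and $C_2$ also holds for $b_2$ and $C$. Every $u\in S_2\setminus\{v\}$ has a negative literal in $C_2$ other than $\neg x$, so $S_2\setminus\{v\}\subseteq\operatorname{Neg}(C)$. If $v\notin S_2$, take $H_C=H_{C_2}$. If $v\in S_2$, take $H_C=(S_1\cup(S_2\setminus\{v\})\to b_2)$, the cut of $H_{C_1}=(S_1\to v)$ and $H_{C_2}$.
\end{proof}

Case 2 is the reason for half certificates; it occurs in rows 4, 6 and 11 of Table~\ref{tab:ex}. Case 3 occurs in rows 8, 9 and 13.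

\subsection*{The simulation}

\begin{proof}[Proof of Proposition~\ref{prop:A}]
Let $\mathbb C_0,\dots,\mathbb C_\tau$ be a refutation as in Lemma~\ref{lem:pre}. We construct normal states for $\mathbb C_0,\dots,\mathbb C_\tau$ with rule sets $R_0,\dots,R_\tau$, and we connect $R_t$ to $R_{t+1}$ by at most two steps of a Horn derivation, in such a way that every set $T$ in the derivation has $|\operatorname{Var}(T)|\le s-1$. For $\mathbb C_0=\emptyset$ take $Q=\emptyset$ and $R_0=\emptyset$; note that $s\ge1$. Suppose a normal state for $\mathbb C_t$ is given, with map $\rho$ and $|\operatorname{Var}(R_t)|\le s-1$.

\emph{Erasure.} Drop the certificate of the erased clause, if it has one. This is a state for $\mathbb C_{t+1}$; normalize it by Lemma~\ref{lem:norm}. Then $R_{t+1}\subseteq R_t$, and one deletion leads from $R_t$ to $R_{t+1}$.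

\emph{Download} of a clause $A$ that comes from $(S\to b)\in F$. Since $b\notin S$, the clause $A$ is not tautological. If $A$ is live with respect to $\rho$, give it the certificate $(S\to b)$, which is valid because $\operatorname{Neg}(A)=S$ and $K_b\subseteq A$. Normalize. Then $R_{t+1}\subseteq R_t\cup\{(S\to b)\}$, and \eqref{eq:count} and Lemma~\ref{lem:pre} give $|\operatorname{Var}(R_{t+1})|\le|\mathbb C_{t+1}|\le s-1$. In the Horn derivation we first delete rules to reach $R_t\cap R_{t+1}$ and then, if $R_{t+1}\not\subseteq R_t$, add $(S\to b)$ by one axiom step. The order matters: $R_t\cup\{(S\to b)\}$ is not the rule set of a normal state and may mention too many vertices.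

\emph{Inference} of a clause $C$. If $C$ is tautological or dead with respect to $\rho$, it needs no certificate; normalize, and one deletion leads to $R_{t+1}\subseteq R_t$. If $C$ is live, give it the certificate $H_C$ of Lemma~\ref{lem:inf} and normalize. Then $R_{t+1}\subseteq R_t\cup\{H_C\}$. In the Horn derivation add $H_C$ by a cut step, unless it is already in $R_t$, and then delete the rules that are lost. Since $H_C$ is in $R_t$ or a cut of two of its rules, $\operatorname{Var}(R_t\cup\{H_C\})=\operatorname{Var}(R_t)$, so the bound $s-1$ is preserved.

Each download produces at most one axiom step, and no other step produces any. Finally, $0\in\mathbb C_\tau$ has no literals, so it is live and has a certificate $(S\to b)\in R_\tau$. Here $S\subseteq\operatorname{Neg}(0)=\emptyset$, and since $0$ has no positive literal, (half) is impossible and (full) forces $b=\bot$. So $(\emptyset\to\bot)\in R_\tau$.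
\end{proof}

\section{From Horn derivations to pebblings}\label{sec:pebble}

Let $G$, $z$, $\ell$ and $T_0,\dots,T_r$ be as in Proposition~\ref{prop:B}. The plan is to keep pebbles on the vertices of $\operatorname{Var}(T_i)$, where a vertex enters with a white pebble and turns black when its own axiom $(\operatorname{pred}(v)\to v)$ is added. There are two obstacles.

First, the pebbling must end with a black pebble on $z$, whereas the derivation may cut $z$ away early, passing from $(\operatorname{pred}(z)\to z)$ and $(\{z\}\to\bot)$ to $(\operatorname{pred}(z)\to\bot)$, and never mention $z$ again. Since $\bot$ is counted in $\operatorname{Var}$, we can afford to read $\bot$ as $z$.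

Second, a vertex may leave $\operatorname{Var}$ while it is still white. If the derivation starts by adding $(\{u,w\}\to v)$ and deleting it again, and $u$ is not a source, then the white pebble on $u$ cannot be removed unless both its predecessors happen to be pebbled. We shall see that rules resting on such an unverified assumption contribute nothing and can be removed beforehand.

\subsection*{Traces}
A \emph{trace} is a sequence $T_0=\emptyset,T_1,\dots,T_r=\{(\emptyset\to z)\}$ of sets of rules with heads in $V$ in which step $i$, leading from $T_{i-1}$ to $T_i$, carries one of the labels
\begin{itemize}
\item[] $(\mathrm A_v)$\quad $T_i=T_{i-1}\cup\{(\operatorname{pred}(v)\to v)\}$;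
\item[] $(\mathrm Z)$\quad $T_i=T_{i-1}\cup\{(\{z\}\to z)\}$;
\item[] $(\mathrm R)$\quad $T_i=T_{i-1}\cup\{h\}$, where $h$ is a cut of two rules of $T_{i-1}$;
\item[] $(\mathrm D)$\quad $T_i\subseteq T_{i-1}$.
\end{itemize}
The given derivation yields a trace. Replace every head $\bot$ by $z$. This replaces $\bot$ by $z$ in each $\operatorname{Var}(T_i)$ and so does not increase its size. Axiom steps become steps $(\mathrm A_v)$ or $(\mathrm Z)$, and deletions become steps $(\mathrm D)$. In a cut of $(S_1\to v)$ and $(S_2\to b)$ we have $v\in S_2\subseteq V$, so the first premise is unchanged, and the second premise and the conclusion have the same head $b$; hence a cut step becomes a step $(\mathrm R)$. The last set contains $(\emptyset\to z)$, and one more step $(\mathrm D)$ reduces it to $\{(\emptyset\to z)\}$. We obtain a trace with $N$ steps labeled $(\mathrm A_v)$ or $(\mathrm Z)$ and with $|\operatorname{Var}(T_i)|\le m$ for all $i$.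

A rule \emph{mentions} $v$ if $v$ is its head or lies in its body. For a trace and a vertex $v$, a \emph{$v$-interval} is a maximal interval $I$ of indices such that $v\in\operatorname{Var}(T_i)$ for all $i\in I$; this is the lifetime of one pebble on $v$. Since $T_0=\emptyset$, no interval contains $0$. The interval $I$ is \emph{grounded} if step $i$ is labeled $(\mathrm A_v)$ for some $i\in I$.

\subsection*{Ungrounded intervals}
A cut removes $v$ from a body only with the help of a rule $(S_1\to v)$ with $v\notin S_1$. During an ungrounded interval there is no such rule.

\begin{lemma}\label{lem:body}
Let $I$ be an ungrounded $v$-interval of a trace and $i\in I$. Then every rule of $T_i$ that mentions $v$ has $v$ in its body.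
\end{lemma}

\begin{proof}
We use induction on $i\in I$. Only rules with head $v$ need an argument, so let $(S\to v)\in T_i$. If this rule lies in $T_{i-1}$, then $v\in\operatorname{Var}(T_{i-1})$, so $i-1\in I$ by maximality, and induction gives $v\in S$. Otherwise the rule is added at step $i$. The label is not $(\mathrm A_v)$, since $I$ is ungrounded, and it is not $(\mathrm A_u)$ with $u\ne v$, since the head is $v$. If the label is $(\mathrm Z)$, then $v=z\in S$. If the label is $(\mathrm R)$, the rule is the cut of some $(S_1\to w)$ and $(S_2\to v)$ in $T_{i-1}$ with $w\in S_2$. Again $i-1\in I$, and induction gives $v\in S_2$. If $w\ne v$, then $v\in S_2\setminus\{w\}\subseteq S$. If $w=v$, induction applied to $(S_1\to v)$ gives $v\in S_1\subseteq S$.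
\end{proof}

\begin{lemma}[Cleaning]\label{lem:clean}
Every trace $T_0,\dots,T_r$ can be replaced by a trace $T^*_0,\dots,T^*_r$ with $T^*_i\subseteq T_i$ for all $i$, with no more steps labeled $(\mathrm A_v)$ or $(\mathrm Z)$, and with all intervals grounded.
\end{lemma}

\begin{proof}
Let $I$ be an ungrounded $v$-interval. For $i\in I$ let $T'_i$ consist of the rules of $T_i$ that do not mention $v$, and for $i\notin I$ let $T'_i=T_i$. We show that $T'_0,\dots,T'_r$ is a trace in which each step keeps its label or receives the label $(\mathrm D)$.

\emph{Endpoints.} We have $T'_0=\emptyset$. If $r\in I$, then $v\in\operatorname{Var}(T_r)=\{z\}$, and Lemma~\ref{lem:body} applied to $(\emptyset\to z)$ gives $z\in\emptyset$. So $r\notin I$ and $T'_r=T_r$.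

\emph{Rules that persist.} A rule $g\in T_{i-1}\cap T_i$ lies in $T'_{i-1}$ if and only if it lies in $T'_i$. Indeed, if $g$ does not mention $v$, it lies in both. If $g$ mentions $v$, then $i-1$ and $i$ belong to the same $v$-interval, so both or neither belong to $I$.

\emph{Steps.} If step $i$ is labeled $(\mathrm D)$, every $g\in T'_i$ lies in $T_{i-1}\cap T_i$ and hence in $T'_{i-1}$. If step $i$ adds a rule $h$, then $T_{i-1}\subseteq T_i$, and the previous paragraph gives $T'_{i-1}=T'_i\cap T_{i-1}$. So either $h\notin T'_i$ and $T'_i=T'_{i-1}$, and we relabel the step $(\mathrm D)$, or $h\in T'_i$ and $T'_i=T'_{i-1}\cup\{h\}$, and we keep the label. In the latter case it remains to show, for the label $(\mathrm R)$, that both premises lie in $T'_{i-1}$.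

\emph{Premises.} Let $h\in T'_i$ be the cut of $h_1=(S_1\to w)$ and $h_2=(S_2\to b)$ in $T_{i-1}$, with body $S=S_1\cup(S_2\setminus\{w\})$, and suppose that $h_1$ or $h_2$ is not in $T'_{i-1}$. Then $i-1\in I$ and that premise mentions $v$, so by Lemma~\ref{lem:body} we have $v\in S_1$ or $v\in S_2$. If $v\in S_1$, then $v\in S$. If $v\in S_2$ and $w\ne v$, then $v\in S$. If $v\in S_2$ and $w=v$, then $h_1$ mentions $v$, so $v\in S_1\subseteq S$ by Lemma~\ref{lem:body}. In all cases $h$ mentions $v$. Then $v\in\operatorname{Var}(T_i)$, so $i\in I$ and $h\notin T'_i$, a contradiction.

The new trace may have new ungrounded intervals, because intervals of other vertices can shrink or split. But $I$ is nonempty and at least one rule is removed from $T_i$ for each $i\in I$, so $\sum_i|T_i|$ has decreased. Repeating the operation therefore ends in a trace with all intervals grounded.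
\end{proof}

\subsection*{The pebbling}

\begin{proof}[Proof of Proposition~\ref{prop:B}]
By the construction above and Lemma~\ref{lem:clean} there is a trace $T_0,\dots,T_r$ with $|\operatorname{Var}(T_i)|\le m$ for all $i$, with at most $N$ steps labeled $(\mathrm A_v)$ or $(\mathrm Z)$, and with all intervals grounded. Let $P_i$ be the following position: the pebbled vertices are those of $\operatorname{Var}(T_i)$, and the pebble on $v$ is black if some step $j\le i$ with $j$ in the $v$-interval containing $i$ is labeled $(\mathrm A_v)$, and white otherwise. We pass from $P_{i-1}$ to $P_i$ by legal moves.
\begin{itemize}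
\item[$(\mathrm R)$] $\operatorname{Var}(T_i)=\operatorname{Var}(T_{i-1})$ and no color changes, so no move is needed.
\item[$(\mathrm Z)$] If $z\notin\operatorname{Var}(T_{i-1})$, place a white pebble on $z$. Otherwise no move is needed.
\item[$(\mathrm A_v)$] Here $\operatorname{Var}(T_i)=\operatorname{Var}(T_{i-1})\cup\operatorname{pred}(v)\cup\{v\}$. Place white pebbles on the predecessors $u$ of $v$ that are not in $\operatorname{Var}(T_{i-1})$; a new $u$-interval starts at $i$ and $u\ne v$, so white is the color in $P_i$. Now all predecessors of $v$ carry pebbles. If $v$ is empty, place a black pebble on it. If $v$ is white, remove the white pebble and place a black one; both moves are legal. If $v$ is black, do nothing.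
\item[$(\mathrm D)$] For each $v\in\operatorname{Var}(T_{i-1})\setminus\operatorname{Var}(T_i)$ a $v$-interval ends at $i-1$. It is grounded, so the pebble on $v$ in $P_{i-1}$ is black; remove it. The other pebbles keep their colors.
\end{itemize}
During these moves the pebbled vertices form a subset of $\operatorname{Var}(T_i)$ or, for $(\mathrm D)$, of $\operatorname{Var}(T_{i-1})$, so the cost is at most $m$. The position $P_0$ is empty. In $P_r$ only $z$ is pebbled, and the last $z$-interval ends at $r$ and is grounded, so this pebble is black. A step $(\mathrm A_v)$ causes at most $\ell+1$ placements, a step $(\mathrm Z)$ at most one, and the other steps none. There are at most as many removals as placements, so the number of moves is at most $2(\ell+1)N$.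
\end{proof}

The bound on the indegrees entered only the count of moves, and of the acyclicity of $G$ the two propositions used only that $v\notin\operatorname{pred}(v)$.

\section{Trade-offs, larger indegrees and Horn formulas}\label{sec:ext}

Because the translation controls time as well as space, every time--space trade-off lower bound for black-white pebblings of $G$ transfers to $\operatorname{Peb}^d_G$, with the loss of a factor $6$ in time and an additive $1$ in space.

\begin{corollary}\label{cor:trade}
Let $d\ge2$ and let $G$ be as in Theorem~\ref{thm:main}. If every black-white pebbling of $G$ of cost at most $k$ has at least $M$ moves, then every refutation of $\operatorname{Peb}^d_G$ in space at most $k+1$ has at least $M/6$ steps.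
\end{corollary}

\begin{proof}
A refutation with $\tau$ steps and space at most $k+1$ gives, by Theorem~\ref{thm:main}, a pebbling of cost at most $k$ with at most $6\tau$ moves, so $6\tau\ge M$.
\end{proof}

For a DAG with a unique sink and arbitrary indegrees, the pebble game is defined by the same four moves, and we put $\operatorname{Peb}^d_G=F_G^d$.

\begin{corollary}\label{cor:indeg}
Let $d\ge2$ and let $G$ be any DAG with a unique sink. Then $\operatorname{Sp}(\operatorname{Peb}^d_G)\ge\operatorname{BW}(G)+1$. If all indegrees are at most $\ell$, where $\ell\ge1$, then a refutation with $\tau$ steps and space $s$ yields a black-white pebbling of cost at most $s-1$ with at most $2(\ell+1)\tau$ moves.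
\end{corollary}

\begin{proof}
Apply Proposition~\ref{prop:A} with $F=F_G$ and then Proposition~\ref{prop:B} with $m=s-1$ and $N\le\tau$.
\end{proof}

Proposition~\ref{prop:A} does not refer to graphs at all. A \emph{Horn formula} is a CNF formula in which every clause has at most one positive literal. Let $F$ be a Horn formula over a set $V$ of variables. We identify the clause $\bigvee_{u\in S}\neg u\vee b$ with the rule $(S\to b)$ and the clause $\bigvee_{u\in S}\neg u$ with the rule $(S\to\bot)$. If $F$ contains neither the empty clause nor a tautological clause, it is a proper set of rules, and $F^d$ is defined. If $F$ is unsatisfiable, so is $F^d$, because a satisfying assignment of $F^d$ would give one of $F$ by assigning to each $v$ the value of $K_v$. Recall that every unsatisfiable CNF formula has a refutation. Let $\operatorname{VarSp}(F)$ be the minimum, over all refutations of $F$, of the largest number of variables that occur in one configuration.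

\begin{corollary}\label{cor:horn}
Let $F$ be an unsatisfiable Horn formula that contains neither the empty clause nor a tautological clause. Then for all $d\ge2$
\[
\operatorname{Sp}(F^d)\ \ge\ \operatorname{VarSp}(F)+1 .
\]
\end{corollary}

\begin{proof}
Let $s=\operatorname{Sp}(F^d)$ and take the Horn derivation of Proposition~\ref{prop:A}. Read its rules as clauses. An axiom step is a download from $F$, and a deletion is a sequence of erasures. A cut of $(S_1\to v)$ and $(S_2\to b)$ is the resolvent on $v$: removing $v$ from the first clause leaves the literals $\neg u$ with $u\in S_1$, and removing $\neg v$ from the second leaves the literals $\neg u$ with $u\in S_2\setminus\{v\}$ and, if $b\ne\bot$, the literal $b$. The rule $(\emptyset\to\bot)$ is the empty clause. So the derivation is a refutation of $F$, and the variables in each of its configurations form a subset of some $\operatorname{Var}(T_i)$, which has at most $s-1$ elements.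
\end{proof}

The refutation of $F$ obtained in this proof contains no tautological clause. Each of its rules is a certificate $(S\to b)$ of a live clause $C$, and such a certificate has $b\notin S$. For if $\neg x_{b,i}\in C$, then (full) gives $x_{b,i}\in C$, while under (half) liveness forces $i=\rho(b)$ and again $x_{b,i}\in C$; either way $C$ would be tautological.

\begin{thebibliography}{9}

\bibitem{klawe}
M.~M.~Klawe, \emph{A tight bound for black and white pebbles on the pyramid}, J.~ACM 32 (1985).

\bibitem{narrow}
\emph{Narrow proofs may be spacious: separating space and width in resolution},\\
\texttt{http://www.csc.kth.se/\textasciitilde jakobn/research/NarrowProofs\_SICOMP.pdf}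

\end{thebibliography}
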